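# Finite type implies that Kohn's algorithm terminates

## 1. Two hypersurfaces, measured in two ways

Take the real hypersurface $r=0$ in $\mathbb C^2$ near $0$, where
$$r=2\operatorname{Re}z_2+|z_1|^4 .$$
The side $r<0$ is pseudoconvex, because $r$ is plurisubharmonic. How curved is this hypersurface at the origin? We measure in two ways.

**First measurement: contact with holomorphic curves.** Along $t\mapsto(t,0)$ the function $r$ equals $|t|^4$, so it vanishes to order $4$. No curve does better relative to its own order. Let $\gamma=(z_1(t),z_2(t))$ be a non-constant curve with $\gamma(0)=0$, and let $a,b$ be the orders of $z_1,z_2$ at $t=0$ (possibly $\infty$). The term $2\operatorname{Re}z_2(t)$ contains only powers of $t$ or only powers of $\bar t$ in each monomial, while $|z_1(t)|^4$ contains only mixed monomials, starting with a nonzero multiple of $|t|^{4a}$. Nothing cancels, so $r\circ\gamma$ has order $\min(b,4a)$. If $b\ge a$, this is at most $4$ times the order $a$ of $\gamma$. If $b<a$, it equals the order $b$ of $\gamma$. The best ratio is $4$.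

**Second measurement: an algorithm.** The field $L=\partial_1-2z_1\bar z_1^2\,\partial_2$ satisfies $Lr=0$, so it is tangent to the hypersurface. The Levi form on $L$ is $\lambda=\partial\bar\partial r(L,\bar L)=4|z_1|^2$. It vanishes at $0$, so the hypersurface is not strictly pseudoconvex there. Start with $\lambda$ and allow two moves: pass from $f$ to any smooth $g$ with $|g|^N\le C|f|$, and differentiate along $L$. The first move gives $z_1$, since $|z_1|^2\le\lambda$. The second gives $Lz_1=1$. We have reached the constant $1$ and we stop.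

In $\mathbb C^3$ the second measurement needs more care. Take
$$r=2\operatorname{Re}z_3+|z_1|^4+|z_2|^4,\qquad L_a=\partial_a-2z_a\bar z_a^2\,\partial_3\quad(a=1,2).$$
The Levi matrix is $\operatorname{diag}(4|z_1|^2,4|z_2|^2)$, with determinant $16|z_1z_2|^2$, and the root move gives $f=z_1z_2$. We are not allowed to differentiate $f$ along $L_1$ alone. The rule, stated below, is that derivatives of known functions enter as rows $(L_1f,L_2f)$, and that one may take determinants of such rows together with rows of the Levi matrix. Here
$$\det\begin{pmatrix}z_2&z_1\\4|z_1|^2&0\end{pmatrix}=-4z_1|z_1|^2,\qquad \det\begin{pmatrix}z_2&z_1\\0&4|z_2|^2\end{pmatrix}=4z_2|z_2|^2 ,$$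
so the root move gives $z_1$ and $z_2$. Their rows are $(1,0)$ and $(0,1)$, with determinant $1$, and we stop. The first measurement again gives $4$: with $a=\min(\nu(z_1),\nu(z_2))$ the mixed part of $r\circ\gamma$ starts with a positive multiple of $|t|^{4a}$, and nothing cancels against $2\operatorname{Re}z_3$.

In both examples the contact is finite and the algorithm ends. This talk is about whether the first always forces the second.

## 2. Type, convex ideals, multipliers

Let $\Omega\subset\mathbb C^n$ be a smoothly bounded pseudoconvex domain with smooth local defining function $r$: $\Omega=\{r<0\}$ and $dr\ne0$ on $b\Omega$. Let $p\in b\Omega$. All definitions are local at $p$, so our examples are given by a local equation. We write $r_a=\partial r/\partial z_a$ and $r_{a\bar c}=\partial^2r/\partial z_a\partial\bar z_c$, and $\nu$ is the order of vanishing at $0$.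

**Definition (finite type, in the sense of D'Angelo).** The point $p$ is of finite type if
$$\Delta^1(b\Omega,p)=\sup_z\frac{\nu(r\circ z)}{\nu(z)}<\infty ,$$
where $z$ runs over the non-constant germs of holomorphic curves $(\mathbb C,0)\to(\mathbb C^n,p)$, and $\nu(z)$ is the order of $z-p$.

In Section 1 we computed $\Delta^1=4$ twice.

Let $\mathcal E$ be the ring of germs at $p$ of complex-valued smooth functions on $\mathbb C^n$, and $\mathfrak m$ its maximal ideal.

**Definition (real radical, convex ideal).** The real radical $\sqrt[\mathbb R]{I}$ of an ideal $I\subset\mathcal E$ is the set of germs $g$ such that $|g|^N\le C|f|$ near $p$ for some $f\in I$, some integer $N\ge1$ and some constant $C$. An ideal is convex if it equals its real radical.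

The real radical is an ideal: if $|g_i|^N\le C|f_i|$ for $i=1,2$ (a common $N$ is harmless, since germs are bounded), then $|g_1+g_2|^{2N}\le C'(|f_1|^2+|f_2|^2)$, and $f_1\bar f_1+f_2\bar f_2\in I$. It is convex, by composing two inequalities. A convex ideal $J$ satisfies $\bar J=J$, since $|\bar g|=|g|$. For instance, in one variable $(z)$ is not convex, because $|\bar z|\le|z|$ and $\bar z\notin(z)$; its real radical is $\mathfrak m$. The ideal $(r)$ is convex: $|g|^N\le C|r|$ forces $g=0$ on $\{r=0\}$, and then $r$ divides $g$ because $dr\ne0$.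

**Definition (Kohn's algorithm on $(0,1)$ forms).** It produces ideals $I_1\subset I_2\subset\cdots$ in $\mathcal E$.

- $I_1=\sqrt[\mathbb R]{(r,\det\lambda)}$, where $\det\lambda$ is the coefficient of $\partial r\wedge\bar\partial r\wedge(\partial\bar\partial r)^{n-1}$.
- $I_{k+1}$ is the real radical of the ideal generated by $I_k$ and the coefficients of all forms
$$\partial f_1\wedge\cdots\wedge\partial f_j\wedge\partial r\wedge\bar\partial r\wedge(\partial\bar\partial r)^{n-1-j},\qquad 1\le j\le n-1,\ f_1,\dots,f_j\in I_k .$$

The point $p$ is of finite ideal-type if $1\in I_k$ for some $k$.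

Let us pass to determinants. Take $p=0$ and order the coordinates so that $r_n(0)\ne0$. Put
$$L_k=\partial_k-\frac{r_k}{r_n}\partial_n\quad(k<n),\qquad T=\frac1{r_n}\partial_n,\qquad \lambda_{jk}=\partial\bar\partial r(L_j,\overline{L_k}).$$
Then $L_kr\equiv0$, and $(\lambda_{jk})$ is a Hermitian matrix which is $\ge0$ on $b\Omega$ near $0$. The coframe dual to $L_1,\dots,L_{n-1},T$ is $dz_1,\dots,dz_{n-1},\partial r$. Modulo $\partial r$ and $\bar\partial r$,
$$\partial f=\sum_{a<n}(L_af)\,dz_a,\qquad \partial\bar\partial r=\sum_{a,k<n}\lambda_{ak}\,dz_a\wedge d\bar z_k .$$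
In $\partial f_1\wedge\dots\wedge\partial f_j\wedge\partial r\wedge\bar\partial r\wedge(\partial\bar\partial r)^{n-1-j}$, collect the terms with a given set of $n-1-j$ indices $k$ in the $d\bar z_k$. Up to sign and a factor $(n-1-j)!$, their coefficient is the determinant with rows $(L_1f_i,\dots,L_{n-1}f_i)$, $i\le j$, and the *Levi rows* $(\lambda_{1k},\dots,\lambda_{n-1,k})$ for these $k$. The change of coframe is invertible. So the coefficients of the forms generate the same ideal as these $(n-1)\times(n-1)$ determinants. Likewise, $\det\lambda$ may be read as $\det(\lambda_{jk})$. This is the rule used in Section 1.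

**Definition (subelliptic estimate).** A subelliptic estimate holds at $p$ on $(0,1)$ forms if there are a neighborhood $\mathcal V$ of $p$ and constants $C>0$, $\epsilon>0$ with
$$\|\phi\|_\epsilon^2\le C\left(\|\bar\partial\phi\|^2+\|\bar\partial^*\phi\|^2+\|\phi\|^2\right)$$
for all smooth $(0,1)$ forms $\phi$ supported in $\mathcal V\cap\overline\Omega$ and lying in the domain of $\bar\partial^*$. Here $\|\cdot\|_\epsilon$ is the tangential Sobolev norm of order $\epsilon$: in local boundary coordinates, the Fourier transform is taken only in the tangential variables.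

We quote two theorems. Finite type is equivalent to subelliptic estimates on $(0,1)$ forms (Catlin). Finite ideal-type implies subelliptic estimates (Kohn). So finite ideal-type implies finite type, and one arrow is missing.

> **Theorem A.** Let $\Omega\subset\mathbb C^n$ be a smoothly bounded pseudoconvex domain and $p\in b\Omega$ a point of finite type. Then $1\in I_k$ for some $k$.

That is, finite type implies finite ideal-type. The proof gives no bound on the number of steps or on the root orders. It does not use the two quoted theorems. For $n=1$ the coefficient of $\partial r\wedge\bar\partial r$ does not vanish at $p$, so $1\in I_1$. From now on $n\ge2$ and $p=0$.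

## 3. Rigid hypersurfaces in $\mathbb C^2$, and why the zero set of the ideal is not enough

**A case that can be done by hand.** Let $r=2\operatorname{Re}z_2+\varphi(z_1)$ with $\varphi$ smooth and real, $\varphi(0)=0$ and $\varphi_{z\bar z}\ge0$. Then $L=\partial_1-\varphi_z\partial_2$ acts on functions of $z_1$ alone as $\partial_z$, and $\lambda=\varphi_{z\bar z}$. If $f\in I_k$, then $Lf\in I_{k+1}$. Also $\bar f\in I_k$, so $\bar Lf=\overline{L\bar f}\in I_{k+1}$. There are two possibilities.

- Some derivative $\partial_z^i\partial_{\bar z}^j\lambda$ is nonzero at $0$. It lies in $I_{i+j+1}$ and is a unit, so $1\in I_{i+j+1}$.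
- All derivatives of $\lambda$ vanish at $0$. Then the Taylor series of $\varphi$ at $0$ has no mixed terms, so for each $m$ we have $\varphi=2\operatorname{Re}h_m+O(|z|^{m+1})$ with a holomorphic polynomial $h_m$, $h_m(0)=0$. Along the curve $(t,-h_m(t))$ the function $r$ vanishes to order $\ge m+1$, so the type is infinite.

Hence finite type implies finite ideal-type here. When the algorithm failed, we found curves of higher and higher contact, though no curve inside the hypersurface.

**The natural first attempt in general.** Suppose the algorithm fails. All the $I_k$ are proper, and so is their union $I$. Look at the common zero set $S$ of the functions in $I$. All the determinants above vanish on $S$, which says that at each point of $S$ there is a nonzero vector $v\in T^{1,0}$ that is Levi-null and annihilates every $f\in I$. If $S$ were a manifold and $v$ a field tangent to it, one would use $v,\bar v$ and their brackets to sweep out complex submanifolds of $b\Omega$ in $S$. That would contradict finite type.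

**The exact point where this stops.** Annihilating the ideal is not the same as being tangent to its zero set, when the functions are only smooth. Take
$$r=2\operatorname{Re}z_2+\varphi,\qquad \varphi=e^{-1/|z_1|^2}.\tag{3.1}$$
With $s=|z_1|^2$ one finds $\lambda=\varphi_{z\bar z}=\varphi'(s)+s\varphi''(s)=e^{-1/s}s^{-3}(1-s)$, which is positive for $0<s<1$. So the hypersurface is pseudoconvex near $0$. Let
$$J=\{g\in\mathcal E:\ z_1\mapsto g(z_1,0)\ \text{is flat at }0\}$$
(flat: all derivatives vanish). We check five facts.

- $J$ is prime: taking the Taylor series of $g(z_1,0)$ embeds $\mathcal E/J$ in the domain $\mathbb C[[z,\bar z]]$.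
- $J$ is convex: if $|g'|^N\le C|g|$ with $g\in J$, then $g'(z_1,0)=O(|z_1|^l)$ for all $l$, so it is flat.
- $r\in J$ and $\lambda\in J$, because $\varphi$ is flat.
- $L(J)\subset J$: $(Lg)(z_1,0)=\partial_{z_1}[g(z_1,0)]-\varphi_z\cdot(\partial_2g)(z_1,0)$, a derivative of a flat function plus a flat function.
- Therefore $I_1\subset J$, and $I_k\subset J$ implies $I_{k+1}\subset J$. So the algorithm fails, in agreement with the infinite contact of $(t,0)$.

But near $0$ the common zeros of $r$ and $\lambda$ form the real line $\{z_1=0,\ \operatorname{Re}z_2=0\}$, to which $L$ is not tangent and which contains no holomorphic curve. The common zero set of $J$ is the origin alone, since $z_2\in J$ and $\varphi\in J$. And the curve $(t,0)$ leaves the hypersurface at once. All the information sits in the ideal $J$, and none in its zero set.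

**Taylor expansion at $p$ does not help in general.** The null field may be forced to vanish at $p$. Take $r=2\operatorname{Re}z_3+|f|^2$ with $f=z_1^2-z_2^3$. Then $L_af=\partial_af$ and $\lambda_{jk}=f_j\overline{f_k}$. At points with $\partial f\ne0$ the null space of the Levi form is spanned by $-3z_2^2L_1-2z_1L_2$. On $z_2=0$, $z_1\ne 0$ this is the direction $L_2$; on $z_1=0$, $z_2\ne0$ it is $L_1$. So every continuous Levi-null field vanishes at $0$, and nothing can be read off there.

**The way through.** Keep the ideal, and forget its zeros. We enlarge $I$ to a convex *prime* $J$ which some Levi-null field $v$ preserves, and we work at the "generic point" of $J$: over the field $K=\operatorname{Frac}(\mathcal E/J)$, on which $v$ and $\bar v$ act as derivations. There the Lie algebra generated by $v$ and $\bar v$ produces a formal complex manifold with coefficients in $K$. Pseudoconvexity will force $r$ to vanish on it to infinite order. Positivity is a statement about values, and elements of $K$ have no values. So we shall evaluate at actual points near $p$ where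 the functions of $J$ that matter are extremely small; convexity of $J$ supplies such points. Finally these points yield curves of high contact, not quite with $b\Omega$, but with a flat perturbation of it.

## 4. A convex prime preserved by a Levi-null field

From here through Section 9, suppose that $1\notin I_k$ for all $k$; we aim at a contradiction.

**Step 1: a convex prime.** *The purpose is to replace $I=\bigcup_kI_k$ by a prime ideal without losing convexity.* The ideal $I$ is proper, contains $r$, is convex, and is closed under Kohn's operation: finitely many of its elements lie in a common $I_k$, so the determinants formed from them lie in $I_{k+1}\subset I$. Let $J$ be a prime minimal over $I$. In the localization $\mathcal E_J$ the ideal $J\mathcal E_J$ is the only prime containing $I\mathcal E_J$, so it is the radical of $I\mathcal E_J$. Hence for $g\in J$ there are $h\notin J$ and $m\ge1$ with $hg^m\in I$. Since $|hg|^m=|h|^{m-1}|hg^m|\le C|hg^m|$, convexity gives $hg\in I$. The converse holds because $J$ is prime and $I\subset J$. So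
$$J=\{g\in\mathcal E:\ \text{there is }h\notin J\text{ with }hg\in I\}.\tag{4.1}$$
$J$ is convex: if $|g'|^N\le C|g|$ and $hg\in I$ with $h\notin J$, then $|hg'|^N\le C|h|^{N-1}|hg|$, so $hg'\in I$ and $g'\in J$. In particular $\bar J=J$. Also $r\in J\subset\mathfrak m$.

Let $A=\mathcal E/J$, a domain with a conjugation, let $K=\operatorname{Frac}A$, and let $[g]$ be the class of $g$.

**Step 2: a null field.** *The purpose is to turn the vanishing of all determinants into one vector field.* Let $g_1,\dots,g_j\in J$, $j\ge1$, and choose $h_i\notin J$ with $h_ig_i\in I$. Every determinant with rows $(L_a(h_ig_i))_{a<n}$, $i\le j$, and $n-1-j$ Levi rows lies in $I\subset J$. Since $g_i\in J$,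
$$L_a(h_ig_i)=h_iL_ag_i+g_iL_ah_i\equiv h_iL_ag_i\pmod J .$$
So $h_1\cdots h_j$ times the determinant with rows $(L_ag_i)_a$ and the same Levi rows lies in $J$, and as $J$ is prime, that determinant lies in $J$. Also $\det\lambda\in J$. Consider the matrix over $K$ whose rows are $([\lambda_{1k}],\dots,[\lambda_{n-1,k}])$ for all $k<n$, and $([L_1g],\dots,[L_{n-1}g])$ for all $g\in J$. All its $(n-1)$-minors vanish, so its rank is at most $n-2$, and it has a nonzero kernel vector. Clearing denominators, we get $v=\sum_{k<n}v_kL_k$ with $v_k\in\mathcal E$, not all in $J$, such that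
$$v(J)\subset J,\qquad \sum_jv_j\lambda_{jk}\in J\ \ (k<n),\qquad v(r)=0.\tag{4.2}$$
From $\bar J=J$ we get $\bar v(J)\subset J$. Moreover
$$J\ne\mathfrak m .\tag{4.3}$$
Indeed, if $J=\mathfrak m$, some $v_k=v(z_k)$ would be a unit although $z_k\in\mathfrak m$ and $v(\mathfrak m)\subset\mathfrak m$. In example (3.1), the ideal $J$ given there and $v=L$ satisfy (4.2).

**Step 3: what survives over $K$.** *The purpose is to record the Levi-null property in a form that does not mention the $L_k$.* Let $\mathcal L$ be the complex Lie algebra of germs of vector fields generated by $v$ and $\bar v$. It is closed under conjugation, and each $X\in\mathcal L$ preserves $J$, so $X$ acts as a derivation of $A$ and of $K$, with $\overline{Xf}=\bar X\bar f$. Since $v$ is of type $(1,0)$,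
$$v\bar z_a=0=\bar vz_a\qquad(a\le n).\tag{4.4}$$
Furthermore
$$b\in K^n,\ \ \sum_a[r_a]b_a=0\quad\Longrightarrow\quad\sum_{a,c}[r_{a\bar c}]\,b_a\,\overline{vz_c}=0 .\tag{4.5}$$
Indeed, the hypothesis says that $b=\sum_{k<n}b_kL_k$ over $K$. The sum on the right is therefore $\sum_kb_k\sum_j\lambda_{kj}\bar v_j=\sum_kb_k\,\overline{\sum_jv_j\lambda_{jk}}=0$ in $K$.

## 5. The formal complex manifold generated by $v$ and $\bar v$

**Step 1: coordinates.** *We choose which of the $z_l$ will parametrize the manifold.* Let $E\subset K^n$ be the $K$-span of the vectors $(Xz_1,\dots,Xz_n)$, $X\in\mathcal L$, and let $d=\dim_KE$. Since $vz_k=v_k$ for $k<n$, we have $d\ge1$. Relabel the coordinates so that projection to the first $d$ coordinates maps $E$ isomorphically onto $K^d$. This may destroy $r_n(0)\ne0$. But from now on we use only (4.5), the invariance of $J$ under $\mathcal L$, (4.4), and the inequality (7.3) below, and none of these depends on the labelling. For $X\in\mathcal L$ put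
$$X'=(Xz_i)_{i\le d},\qquad X''=(X\bar z_i)_{i\le d},\qquad a=v' .$$
The vectors $X'$ span $K^d$.

**Step 2: functions that behave like holomorphic functions.** *We need a ring in which the $z_l$ can be differentiated repeatedly.* Let $\mathcal O_K$ be the set of $f\in K$ for which there is $c\in K^d$ with
$$Xf=\sum_{i\le d}c_i\,Xz_i\qquad\text{for all }X\in\mathcal L .$$
As the $X'$ span $K^d$, such $c$ is unique; write $\partial_if=c_i$. All $z_1,\dots,z_n$ lie in $\mathcal O_K$, because on $E$ every coordinate is a $K$-linear function of the first $d$. Also $\partial_iz_j=\delta_{ij}$ for $j\le d$. An example of a non-member: in (3.1), with $z=[z_1]$, the element $\bar z$ is not in $\mathcal O_K$, since $\bar v\bar z=1$ while $\bar vz=0$.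

**Claim.** If $f\in\mathcal O_K$, then $\partial_if\in\mathcal O_K$ and $\partial_i\partial_jf=\partial_j\partial_if$.

*Proof.* Let $c_i=\partial_if$ and $X,Y\in\mathcal L$. Then
$$[X,Y]f=X\Big(\sum c_iYz_i\Big)-Y\Big(\sum c_iXz_i\Big)=\sum_i(Xc_i\cdot Yz_i-Yc_i\cdot Xz_i)+\sum_ic_i[X,Y]z_i .$$
Since $[X,Y]\in\mathcal L$, the left side equals the last sum. Hence
$$\sum_i(Xc_i\cdot Yz_i-Yc_i\cdot Xz_i)=0 .\tag{5.1}$$
This is $K$-bilinear in $X,Y$, so it holds on the $K$-span $\mathcal L_K\subset\operatorname{Der}(K)$ of $\mathcal L$. If $X\in\mathcal L_K$ has $Xz_i=0$ for all $i\le d$, then $\sum_iXc_i\cdot Yz_i=0$ for all $Y$, and so all $Xc_i=0$. Hence $X\mapsto Xc_i$ factors through the surjection $\mathcal L_K\to K^d$, $X\mapsto(Xz_j)_{j\le d}$. That is, $Xc_i=\sum_jc_{ij}Xz_j$, which says $c_i\in\mathcal O_K$ and $\partial_jc_i=c_{ij}$. Inserting this into (5.1), $\sum_{i,j}c_{ij}(Xz_j\,Yz_i-Yz_j\,Xz_i)=0$ for all $X,Y$, so $c_{ij}=c_{ji}$. $\square$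

**Step 3: the formal map.** *We write down the manifold as a power series.* By the claim, $\partial^\alpha z_l$ makes sense for all multi-indices. Put
$$Z_l(\zeta)=\sum_\alpha\partial^\alpha z_l\,\frac{\zeta^\alpha}{\alpha!}\in K[[\zeta_1,\dots,\zeta_d]]\qquad(l\le n).$$
The constant term of $Z_l$ is $z_l$. Conjugation acts on $K[[\zeta,\bar\zeta]]$ by conjugating coefficients and exchanging $\zeta_i$ with $\bar\zeta_i$. Let $X\in\mathcal L$ act on coefficients. Since $X(\partial^\alpha z_l)=\sum_i(Xz_i)\,\partial_i\partial^\alpha z_l$,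
$$XZ_l=\sum_i(Xz_i)\,\partial_{\zeta_i}Z_l,\qquad X\bar Z_l=\sum_i(X\bar z_i)\,\partial_{\bar\zeta_i}\bar Z_l,\tag{5.2}$$
the second being the conjugate of the first for $\bar X$.

**Step 4: restricting functions to the manifold.** *We show that moving the base point along $X$ equals moving inside the manifold.* For $g\in\mathcal E$ put
$$\hat g(\zeta,\bar\zeta)=\sum_{\beta,\gamma}\frac{[\partial^\beta\bar\partial^\gamma g]}{\beta!\,\gamma!}(Z-z)^\beta(\bar Z-\bar z)^\gamma\in K[[\zeta,\bar\zeta]] .$$
This is well defined, as $Z-z$ has no constant term. Let $D_X=\sum_i(Xz_i)\partial_{\zeta_i}+\sum_i(X\bar z_i)\partial_{\bar\zeta_i}$. Then $X\hat g=D_X\hat g$. To see this, differentiate the coefficients by $X[g']=\sum_a[\partial_ag']Xz_a+\sum_a[\bar\partial_ag']X\bar z_a$, then the powers of $Z-z$ and $\bar Z-\bar z$: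
$$X\hat g=\sum_a\widehat{\partial_ag}\,\big(Xz_a+X(Z_a-z_a)\big)+\sum_a\widehat{\bar\partial_ag}\,\big(X\bar z_a+X(\bar Z_a-\bar z_a)\big)=\sum_a\widehat{\partial_ag}\,XZ_a+\sum_a\widehat{\bar\partial_ag}\,X\bar Z_a .$$
By (5.2), $XZ_a=D_XZ_a$ and $X\bar Z_a=D_X\bar Z_a$, so the right side is $D_X\hat g$ by the chain rule.

Let $R=\hat r=\sum_{j\ge0}R_j$, with $R_j$ homogeneous of degree $j$ in $(\zeta,\bar\zeta)$. Then $R$ is real (invariant under conjugation), $R_0=[r]=0$, and comparing degrees,
$$XR_j=D_XR_{j+1}\qquad(X\in\mathcal L,\ j\ge0).\tag{5.3}$$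
For $u\in K^d$ write
$$D_u=\sum_iu_i\partial_{\zeta_i},\qquad\bar D_u=\sum_i\bar u_i\partial_{\bar\zeta_i} .$$
By (4.4), $D_X$ for $X=v$ is $D_a$, and for $X=\bar v$ it is $\bar D_a$.

In example (3.1) the map $\mathcal E\to\mathbb C[[z,\bar z]]$ is onto by Borel's theorem, so $A=\mathbb C[[z,\bar z]]$ with $[z_1]=z$, $[z_2]=0$, and $v$ acts as $\partial_z$. Here $d=1$ and $Z=(z+\zeta,0)$. Since $r(z_1,0)=\varphi$ is flat, all $[\partial_1^i\bar\partial_1^jr]$ vanish, and $R=0$. We now prove $R=0$ in general.

## 6. Points near $p$ where the ideal is almost zero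

*This section builds the bridge from $K$ to numbers.* Let $h\in\mathcal E\setminus J$ with $0\le h\le1$ and $h(0)=0$. Let $\mathcal R=\mathcal E[h^{-1}]$ be the ring of germs at $0$ of functions $c/h^M$ on $\{h\ne0\}$, and let
$$\pi:\mathcal R\to K,\qquad c/h^M\mapsto[c]/[h]^M .$$
This is well defined: if $c/h^M=c'/h^{M'}$ on $\{h\ne0\}$, then $h(ch^{M'}-c'h^M)=0$ everywhere near $0$, and $[h]\ne0$. It is a ring homomorphism commuting with conjugation, since $h$ is real.

Any finite set $\{c_i/d_i\}\subset K$ lies in $\pi(\mathcal R)$ for a suitable $h$. By (4.3) there is $\theta\in\mathfrak m\setminus J$. Put $h=\epsilon|\theta|^2\prod|d_i|^2$ with $\epsilon>0$ small. As $J$ is prime and $\bar J=J$, $h\notin J$; each $1/d_i$ is a smooth function divided by $h$.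

**Lemma 6.1.** Let $f_1,\dots,f_s,g_1,\dots,g_t\in\mathcal R$ with $\pi(f_i)=0$ and $\pi(g_i)\ne0$. There are a germ $\kappa\in\mathcal E\setminus J$, $\kappa\ge0$, $\kappa(0)=0$, and points $x_\nu\to0$ with $\kappa_\nu:=\kappa(x_\nu)>0$ and $h(x_\nu)>0$, such that for large $\nu$
$$|f_i(x_\nu)|\le\kappa_\nu^{\,\nu},\qquad|g_i(x_\nu)|\ge\kappa_\nu^{\,2},$$
and such that for every $F\in\mathcal R$ there is an exponent $M_F$ with $|F(x_\nu)|\le\kappa_\nu^{-M_F}$ for large $\nu$.

Thus at $x_\nu$ the functions representing $0$ are smaller than any fixed power of $\kappa_\nu$, and those representing nonzero elements are not.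

*Proof.* Write $f_i=e_i/h^{M_0}$ with $e_i\in J$ and $g_i=c_i/h^{M_0}$ with $c_i\notin J$. Put $\kappa=h\prod|c_i|^2\notin J$ and $G=\sum|e_i|^2\in J$. For each $\nu$ there are points $x$ arbitrarily close to $0$ with $\kappa(x)>0$ and $G(x)\le\kappa(x)^{4\nu}$. Otherwise $\kappa^{4\nu}\le G$ near $0$ (trivially so where $\kappa=0$), and $\kappa\in J$ by convexity, which is false. Choose such $x_\nu$ with $|x_\nu|<1/\nu$. Then $\kappa_\nu\to\kappa(0)=0$ and $h(x_\nu)>0$. Near $0$ we have $\kappa\le Ch$ and $\kappa\le C|c_i|$. So at $x_\nu$, for $\nu$ large,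
$$|f_i|\le\kappa^{2\nu}h^{-M_0}\le C^{M_0}\kappa^{2\nu-M_0}\le\kappa^\nu,\qquad|g_i|\ge|c_i|\ge\kappa/C\ge\kappa^2 ,$$
where $h\le1$ was used. If $F=c/h^{M_1}$, then $|F|\le C'\kappa^{-M_1}\le\kappa^{-M_1-1}$. $\square$

**Lifting.** *We replace the formal manifold by honest polynomial maps depending on a point $x$.* Given $m$ and finitely many vectors in $K^d$, choose $h$ so that all $\partial^\alpha z_l$ with $|\alpha|\le m$ and all components of the vectors lie in $\pi(\mathcal R)$. Fix lifts $F_{l,\alpha}\in\mathcal R$ of $\partial^\alpha z_l$, with $F_{j,\alpha}=\partial^\alpha z_j\in\{0,1\}$ for $j\le d$, $|\alpha|\ge1$. For $x$ near $0$ with $h(x)\ne0$ put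
$$Z_x(\zeta)=x+\sum_{1\le|\alpha|\le m}F_\alpha(x)\frac{\zeta^\alpha}{\alpha!},\qquad F_\alpha=(F_{1,\alpha},\dots,F_{n,\alpha}),$$
a holomorphic polynomial map whose first $d$ coordinates are $x_j+\zeta_j$. Let $R_j(x;\zeta)$, $j\le m$, be the degree-$j$ part of the Taylor expansion at $\zeta=0$ of the real function $r(Z_x(\zeta))$. By the chain rule its coefficients are polynomials in the $F_\alpha(x)$, their conjugates and derivatives of $r$ at $x$. So they lie in $\mathcal R$, and $\pi$ maps them to the coefficients of $R_j$. For example $R_0(x)=r(x)$.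

## 7. Pseudoconvexity forces $R=0$

Suppose $R\ne0$, and let $k\ge1$ be minimal with $R_k\ne0$. By (5.3),
$$D_XR_k=XR_{k-1}=0\qquad(X\in\mathcal L).\tag{7.1}$$
Let
$$U=\{u\in K^d:\ D_uR_k=0\}.$$
It is a $K$-subspace. Since $R_k$ is real, $u\in U\iff\bar D_uR_k=0$. By (7.1) with $X=v$, $a\in U$.

**Proposition 7.2.** $D_u\bar D_aR_{k+1}=0$ for all $u\in U$.

The model for this is a fact about matrices: if a positive semidefinite Hermitian matrix has a zero diagonal entry, the whole row vanishes. Here $a$ will play the role of the direction with zero diagonal entry. The model for that diagonal entry is a parity argument: a real homogeneous polynomial of odd degree which is $\ge0$ is zero.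

**Case $k=1$.** *Here the Levi-null property is enough.* Put $\tilde u_c=\sum_iu_i\partial_iz_c$. We have $\sum_ja_j\partial_jz_c=vz_c$, and $D_u\bar D_a$ sees only the mixed part of $R_2$, so $D_u\bar D_aR_2=\sum[r_{b\bar c}]\,\tilde u_b\,\overline{vz_c}$. The condition $D_uR_1=0$ says $\sum[r_b]\tilde u_b=0$. Apply (4.5).

**Case $k\ge2$: a quantitative form of pseudoconvexity.** *We need positivity off the boundary, with error terms.* There are $C$ and a neighborhood of $0$ such that for all $z$ there and all $B\in\mathbb C^n$, with $\partial r(z)(B)=\sum r_a(z)B_a$,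
$$\sum r_{a\bar c}(z)B_a\bar B_c\ \ge\ -C\big(|r(z)||B|^2+|\partial r(z)(B)||B|\big).\tag{7.3}$$
The statement is symmetric in the coordinates, so we prove it in the labelling with $r_n(0)\ne0$. Write $B=\sum_{k<n}B_kL_k+\partial r(B)T$. The left side is $\ge\sum\lambda_{jk}(z)B_j\bar B_k-C|\partial r(B)||B|$. There is $z^*\in b\Omega$ with $|z-z^*|\le C|r(z)|$, and $\lambda(z)\ge\lambda(z^*)-C|z-z^*|\ge-C|r(z)|$ as Hermitian matrices, since $\lambda(z^*)\ge0$.

**Case $k\ge2$: common estimates.** *We fix the scale on which everything is compared.* Use the lifting with $m=k+1$, including, where needed, lifts $a(x),u(x)$ of $a,u$, and Lemma 6.1 with lists $(f_i)$, $(g_i)$ specified in each step. All lists contain, among the $f_i$, the coefficients of $R_j(x;\cdot)$ for $j<k$; these have $\pi=0$. Write $x=x_\nu$, $\kappa=\kappa_\nu$, $\tau=\kappa^M$. In what follows $M'$ denotes exponents depending on the lifts, the lists and $k$, but never on $M$ or $\nu$. We enlarge $M'$ finitely often, and fix $M>M'$ only afterwards. The notation $\hat O(\tau^s)$ means a quantity of modulus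 $\le\kappa^{-M'}\tau^s$ for all $\nu\ge\nu_0(M)$, uniformly in the auxiliary parameters $|\omega|\le1$ and $|y|\le1$. Since $\kappa^\nu\le\tau^{k+2}$ for $\nu\ge M(k+2)$, everything bounded by $\kappa^{\nu-M'}$ is $\hat O(\tau^{k+2})$; we call such terms negligible.

The vectors $b=b(x)\in\mathbb C^d$ below are constants in $\mathbb Q(i)^d$, or $a(x)$, $u(x)$, or $a(x)+y\,u(x)$ with $|y|\le1$. By Lemma 6.1, $|b(x)|$ and all coefficients of $Z_x$ and of the $R_j(x;\cdot)$ are $\le\kappa^{-M'}$. After enlarging $M'$, $Z_x$ maps $\{|\zeta|\le\kappa^{M'}\}$ into a small neighborhood of $0$, and all derivatives of $r\circ Z_x$ of order $\le k+2$ are $\le\kappa^{-M'}$ there. The points $\tau\omega$, $|\omega|\le1$, lie in this ball. Taylor's theorem gives, for any derivative $\partial^e$ of order $e\le2$ in $\zeta,\bar\zeta$,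
$$\partial^e(r\circ Z_x)(\tau\omega)=\sum_{j\le k+1}(\partial^eR_j)(x;\tau\omega)+\hat O(\tau^{k+2-e}),\tag{7.4}$$
and the terms with $j<k$ are negligible. Apply (7.3) at $Z_x(\tau\omega)$ with $B=\sum_ib_i\,\partial_{\zeta_i}Z_x(\tau\omega)$. As $Z_x$ is holomorphic, the left side is $D_b\bar D_b(r\circ Z_x)$ and $\partial r(B)=D_b(r\circ Z_x)$. Hence
$$D_b\bar D_b(r\circ Z_x)\ \ge\ -\kappa^{-M'}\big(|r\circ Z_x|+|D_b(r\circ Z_x)|\big)\quad\text{at }\tau\omega.\tag{7.5}$$

We also use: *a nonzero homogeneous polynomial in $K[\zeta,\bar\zeta]$ takes a nonzero value in $K$ at some $\zeta=\omega_0\in\mathbb Q(i)^d$, $\bar\zeta=\bar\omega_0$, with $|\omega_0|\le1$.* Pass to real and imaginary parts as variables. A nonzero polynomial over $K\supset\mathbb Q$ does not vanish at all rational points. By homogeneity we may scale by a positive rational.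

**Step 1: $k$ is even.** *The purpose is to prepare the parity argument of Step 2.* Suppose $k\ge3$ is odd. We claim that $\partial_{\zeta_i}\partial_{\bar\zeta_j}R_k=0$ for all $i,j$. If not, polarization with $b=e_i$, $e_i+e_j$, $e_i+\sqrt{-1}\,e_j$ gives $b\in\mathbb Q(i)^d$ with $G:=D_b\bar D_bR_k\ne0$. $G$ is real and homogeneous of odd degree $k-2$. Choose $\omega_0$ with $G(\omega_0)\ne0$, and put into the list $(g_i)$ the real number $G(x;\omega_0):=D_b\bar D_bR_k(x;\omega_0)$. Since $G(x;\cdot)$ is odd, we may choose $\omega=\pm\omega_0$, depending on $\nu$, with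
$$G(x;\omega)=-|G(x;\omega_0)|\le-\kappa^2 .$$
By (7.4), at $\tau\omega$,
$$D_b\bar D_b(r\circ Z_x)=\tau^{k-2}G(x;\omega)+\hat O(\tau^{k-1}),\quad r\circ Z_x=\hat O(\tau^k),\quad D_b(r\circ Z_x)=\hat O(\tau^{k-1}).$$
So (7.5) gives $\tau^{k-2}\kappa^2\le\hat O(\tau^{k-1})$, that is, $\kappa^2\le\kappa^{-M'}\tau=\kappa^{M-M'}$ for large $\nu$. With $M\ge M'+3$ this is false, as $0<\kappa_\nu\to0$. The claim is proved.

So $R_k=Q(\zeta)+\bar Q(\bar\zeta)$ with $Q$ homogeneous of degree $k$. By (7.1),
$$\sum_i(Xz_i)\,\partial_{\zeta_i}Q+\sum_i(X\bar z_i)\,\partial_{\bar\zeta_i}\bar Q=0 .$$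
The two sums involve only $\zeta$, respectively only $\bar\zeta$, and are homogeneous of degree $k-1\ge1$. So each vanishes. Since the $X'$ span $K^d$, all $\partial_{\zeta_i}Q$ vanish, hence $Q=0$ and $R_k=0$, a contradiction.

**Step 2: $G:=D_a\bar D_aR_{k+1}=0$.** *This is the zero diagonal entry.* $G$ is real and homogeneous of degree $k-1$, which is odd by Step 1. If $G\ne0$, choose $\omega_0$ with $G(\omega_0)\ne0$. Put $G(x;\omega_0)=D_{a(x)}\bar D_{a(x)}R_{k+1}(x;\omega_0)\in\mathbb R$ into $(g_i)$, and into $(f_i)$ the coefficients of $D_{a(x)}R_k(x;\cdot)$, which have $\pi=0$ because $a\in U$. Choose $\omega=\pm\omega_0$ with $G(x;\omega)\le-\kappa^2$. Use (7.4) at $\tau\omega$.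

- $D_a\bar D_a(r\circ Z_x)=\tau^{k-1}G(x;\omega)+\hat O(\tau^k)$, because $D_a\bar D_aR_k(x;\cdot)=\bar D_a(D_aR_k)(x;\cdot)$ is negligible.
- $r\circ Z_x=\hat O(\tau^k)$.
- $D_a(r\circ Z_x)=\hat O(\tau^k)$, because $D_aR_k(x;\cdot)$ is negligible.

By (7.5), $\kappa^2\le\kappa^{-M'}\tau=\kappa^{M-M'}$ for large $\nu$, which is false for $M\ge M'+3$.

**Step 3: $G:=D_u\bar D_aR_{k+1}=0$ for $u\in U$.** *This is the rest of the row.* If not, choose $\omega_0$ with $G(\omega_0)\ne0$. Put $G(x;\omega_0)$ into $(g_i)$, and into $(f_i)$ the coefficients of $D_aR_k$, $D_uR_k$ and $D_a\bar D_aR_{k+1}$ taken at $x$. These have $\pi=0$, since $a,u\in U$ and by Step 2. By (7.4), at $\tau\omega_0$: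

- $D_a\bar D_a(r\circ Z_x)=\hat O(\tau^k)$, as the terms from $R_k$ and $R_{k+1}$ are both negligible;
- $D_u\bar D_u(r\circ Z_x)=\hat O(\tau^{k-1})$, as the term from $R_k$ is negligible;
- $D_u\bar D_a(r\circ Z_x)=\tau^{k-1}G(x;\omega_0)+\hat O(\tau^k)$, for the same reason;
- $r\circ Z_x$, $D_a(r\circ Z_x)$, $D_u(r\circ Z_x)$ are $\hat O(\tau^k)$.

Apply (7.5) to $b=a+yu$ with $|y|=\tau^{1/2}$ and $\arg y$ such that $yG(x;\omega_0)=-|y||G(x;\omega_0)|$. On real functions $D_b\bar D_b=D_a\bar D_a+2\operatorname{Re}(yD_u\bar D_a)+|y|^2D_u\bar D_u$. The last term contributes $\tau\cdot\hat O(\tau^{k-1})=\hat O(\tau^k)$, so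
$$-2\tau^{k-1/2}|G(x;\omega_0)|+\hat O(\tau^k)\ \ge\ -\hat O(\tau^k).$$
Hence $\kappa^2\le\kappa^{-M'}\tau^{1/2}=\kappa^{M/2-M'}$ for large $\nu$, which is false for $M\ge2M'+6$. Proposition 7.2 is proved. $\square$

**Step 4: $U$ is stable under $\bar v$.** *This converts the proposition into algebra.* Let $u\in U$, and let $\bar v(u)$ be taken componentwise. By (5.3) with $X=\bar v$, $\bar vR_k=\bar D_aR_{k+1}$. So by Proposition 7.2
$$0=D_u\bar D_aR_{k+1}=D_u(\bar vR_k)=\bar v(D_uR_k)-D_{\bar v(u)}R_k=-D_{\bar v(u)}R_k .$$
Thus $\bar v(U)\subset U$.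

**Step 5: $U=K^d$.** *We propagate $v'\in U$ through all brackets.* For $X\in\mathcal L$, (7.1) reads $D_{X'}R_k+\bar D_{\overline{X''}}R_k=0$. Hence
$$X'\in U\iff\overline{X''}\in U .\tag{7.6}$$
Let $\mathcal L_U=\{X\in\mathcal L:X'\in U\}$, a complex subspace. It contains $v$ (as $v'=a$) and $\bar v$ (as $\bar v'=0$). Let $X\in\mathcal L_U$.

- Since $\bar vz_i=0$, we have $[\bar v,X]'=\bar v(X')\in U$ by Step 4.
- Since $v\bar z_i=0$, we have $[v,X]''=v(X'')$, so $\overline{[v,X]''}=\bar v(\overline{X''})$. By (7.6) $\overline{X''}\in U$, so this lies in $U$ by Step 4, and by (7.6) again $[v,X]'\in U$.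

So $\mathcal L_U$ is stable under $\operatorname{ad}v$ and $\operatorname{ad}\bar v$, and contains all brackets $[w_1,[w_2,\dots,[w_{l-1},w_l]\cdots]]$ with $w_i\in\{v,\bar v\}$. These span $\mathcal L$. Indeed, their span $\mathcal W$ is stable under $\operatorname{ad}v$ and $\operatorname{ad}\bar v$. By the Jacobi identity $\{Y\in\mathcal L:[Y,\mathcal W]\subset\mathcal W\}$ is a subalgebra; it contains $v,\bar v$, so it is $\mathcal L$. Hence $\mathcal W$ is a subalgebra containing $v,\bar v$, and $\mathcal W=\mathcal L$.

So $X'\in U$ for all $X\in\mathcal L$, and since these vectors span $K^d$, $U=K^d$. All $\zeta$-derivatives of $R_k$ vanish, and by reality all $\bar\zeta$-derivatives. As $k\ge1$, $R_k=0$. This contradiction shows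
$$R=0 .\tag{7.7}$$

## 8. Contact with nonsingular curves is bounded near a point of finite type

To contradict finite type at $0$ we shall produce curves at *nearby* points. So we need to know that finite type at $0$ controls them. This follows from a theorem of D'Angelo (Ann. of Math. 115 (1982), 615–637): $\Delta^1(M,q)\le2\Delta^1(M,0)^{n-1}$ for $q$ near $0$. We need less, and prove what we need. Note that pseudoconvexity is not assumed; this is important in Section 9.

**Lemma 8.1.** Let $M=\{r=0\}$ be a smooth real hypersurface through $0$ (pseudoconvex or not) with $\Delta=\Delta^1(M,0)<\infty$. There are $k$ and a neighborhood $W$ of $0$ such that $\nu(r\circ\gamma)\le k$ for every germ $\gamma$ of a nonsingular holomorphic curve at any $q\in M\cap W$.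

*Proof.* Three textbook facts about $\mathcal O=\mathcal O_{n,0}$, with maximal ideal $\mathfrak n$, are used. *Valuative criterion:* $f$ lies in the integral closure $\bar I$ iff $\nu(f\circ z)\ge\min_{g\in I}\nu(g\circ z)$ for every holomorphic curve germ $z$ at $0$. *Briançon–Skoda:* $\overline{I^n}\subset I$. *Nakayama:* $\mathfrak n^j\subset I+\mathfrak n^{j+1}$ implies $\mathfrak n^j\subset I$.

**Set-up: from $r$ to holomorphic ideals.** *We write the mixed part of $r$ as a difference of squared norms.* Fix $k\ge1$. For $q\in M$ near $0$,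
$$r(q+w)=2\operatorname{Re}h_q(w)+\sum_{|\alpha|,|\beta|\ge1,\ |\alpha|+|\beta|\le k}c_{\alpha\beta}(q)w^\alpha\bar w^\beta+O(|w|^{k+1})$$
with $h_q$ a polynomial, $h_q(0)=0$. Put $P_\alpha=\sum_\beta\overline{c_{\alpha\beta}(q)}\,w^\beta$. The mixed sum is $\sum_\alpha w^\alpha\overline{P_\alpha}$, and it is real, so it equals $\sum_\alpha\operatorname{Re}(w^\alpha\overline{P_\alpha})=\|f_q\|^2-\|g_q\|^2$ with
$$f_q=\tfrac12(w^\alpha+P_\alpha)_\alpha,\qquad g_q=\tfrac12(w^\alpha-P_\alpha)_\alpha .$$
These are polynomial maps into some $\mathbb C^S$, vanishing at $w=0$. The functions $h_q,f_q,g_q$ are given by these formulas for all $q$ near $0$, and their coefficients are continuous in $q$. For unitary $\Theta$ let $I(q,\Theta,k)\subset\mathcal O$ be the ideal generated by $h_q$ and the components of $f_q-\Theta g_q$.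

**Part (i): a bound at $q=0$.** *We bound $\dim\mathcal O/I(0,\Theta,k)$ independently of $k$ and $\Theta$.* Let $N\ge\Delta$ be an integer and $k\ge N$. Let $z$ be a non-constant curve germ at $0$ and $s$ the minimal order along $z$ of elements of $I(0,\Theta,k)$ (possibly $\infty$). Then $h_0\circ z=O(t^s)$ and $f_0\circ z=\Theta g_0\circ z+O(t^s)$, so $\|f_0\circ z\|^2-\|g_0\circ z\|^2=O(|t|^s)$ and $\nu(r\circ z)\ge\min(s,(k+1)\nu(z))$. As $k+1>\Delta$, the inequality $s>\Delta\nu(z)$ would contradict the definition of $\Delta$. Thus $s\le N\nu(z)$ for every curve, and the valuative criterion gives $\mathfrak n^N\subset\overline{I(0,\Theta,k)}$. The $n$-th power of $\bar I$ lies in $\overline{I^n}$, again by the valuative criterion. So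
$$\mathfrak n^{nN}\subset\overline{I(0,\Theta,k)}^{\,n}\subset\overline{I(0,\Theta,k)^n}\subset I(0,\Theta,k).$$
With $\ell=\dim\mathcal O/\mathfrak n^{nN}$, which does not depend on $k$ or $\Theta$, we get $\dim\mathcal O/I(0,\Theta,k)\le\ell$.

**Part (ii): nearby points.** *We show that $\mathfrak n^\ell\subset I(q,\Theta)$ for all $q$ near $0$ and all $\Theta$.* Fix $k=\max(N,2\ell)$ and drop it from the notation. The image of $I(q,\Theta)$ in $\mathcal O/\mathfrak n^{\ell+1}$ is spanned by the classes of the products of monomials of degree $\le\ell$ with the generators, finitely many vectors depending continuously on $(q,\Theta)$. The rank of such a family cannot drop near a given parameter. So for $(q,\Theta)$ near $(0,\Theta_0)$ we have $\dim\mathcal O/(I(q,\Theta)+\mathfrak n^{\ell+1})\le\ell$. The numbers $d_j=\dim\mathcal O/(I(q,\Theta)+\mathfrak n^j)$ satisfy $0=d_0\le\dots\le d_{\ell+1}\le\ell$, so $d_j=d_{j+1}$ for some $j\le\ell$. That means $\mathfrak n^j\subset I(q,\Theta)+\mathfrak n^{j+1}$, and Nakayama gives $\mathfrak n^\ell\subset\mathfrak n^j\subset I(q,\Theta)$.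 Since the unitary group is compact, one neighborhood $W$ of $0$ serves for all $\Theta$.

**Part (iii): conclusion.** *A curve of high contact would violate (ii).* Let $q\in M\cap W$, let $\gamma$ be nonsingular at $q$, $w=\gamma-q$, and suppose $\nu(r\circ\gamma)\ge k+1$. Then
$$2\operatorname{Re}h_q(w(t))+\|f_q(w(t))\|^2-\|g_q(w(t))\|^2=O(|t|^{k+1}).$$
The norms contribute only mixed monomials, since $f_q\circ w$ and $g_q\circ w$ vanish at $t=0$. Comparing pure terms, $h_q\circ w=O(t^{k+1})$. Writing $f_q\circ w=\sum f_it^i$ and $g_q\circ w=\sum g_it^i$ and comparing mixed terms, $\langle f_i,f_j\rangle=\langle g_i,g_j\rangle$ for $i,j\ge1$, $i+j\le k$. In particular the vectors $f_i$ and $g_i$, $1\le i\le k/2$, have the same Gram matrix, so there is a unitary $\Theta$ with $f_i=\Theta g_i$ for $1\le i\le k/2$. All elements of $I(q,\Theta)$ vanish along $w$ to order $\ge\lfloor k/2\rfloor+1\ge\ell+1$. But for a coordinate with $w_l'(0)\ne0$, $w_l^\ell\in\mathfrak n^\ell\subset I(q,\Theta)$ has order exactly $\ell$ along $w$. This is a contradiction. $\square$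

## 9. A flat perturbation with curves of unbounded contact

**Step 1: nearly good curves.** *We turn $R=0$ into curves at actual points.* For each $m\ge1$ use the lifting of Section 6 for this $m$, with no extra vectors. Let $c_x(t)=Z_x(te_1)$, a polynomial curve whose first coordinate is $x_1+t$. For $i+j\le m$ let $s_{ij}(x)$ be the coefficient of $t^i\bar t^j$ in the Taylor expansion of $r(c_x(t))$. Then $s_{ij}\in\mathcal R$, $s_{ji}=\overline{s_{ij}}$, and $\pi(s_{ij})=0$ by (7.7). Apply Lemma 6.1 with the $s_{ij}$ as $f_i$ and no $g_i$. It gives a smooth $\kappa$, depending on $m$, with $\kappa(0)=0$, so $\kappa(x)\le C_m|x|$, and points $x_\nu\to0$ with $\kappa(x_\nu)>0$ (hence $x_\nu\ne0$) and $|s_{ij}(x_\nu)|\le\kappa(x_\nu)^\nu$.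

The $s_{ij}(x_\nu)$ are tiny, but they need not be zero, so the contact of $c_x$ with $b\Omega$ need not be high. We remove them by changing $r$.

**Step 2: the correction.** *We cancel the $s_{ij}$ by a small function supported near $x_\nu$.* Fix a real cutoff $\chi$ supported in the unit ball with $\chi=1$ near $0$. For $x=x_\nu$ and $\rho=|x|/2$ put
$$e(z)=-\chi\Big(\frac{z-x}\rho\Big)\sum_{i+j\le m}s_{ij}(x)(z_1-x_1)^i\,\overline{(z_1-x_1)}^{\,j}.$$
It is real-valued. Derivatives of the cutoff of order $\le m$ cost at most a constant times $\rho^{-m}$, and $\rho^{-1}\le2C_m/\kappa(x)$. So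
$$\|e\|_{C^m}\le C'_m\rho^{-m}\kappa(x)^\nu\le C''_m\kappa(x)^{\nu-m}.$$
Since $\kappa(x_\nu)\to0$, taking $\nu$ large we can choose, inductively in $m$, points $q_m=x_\nu$ and functions $e_m=e$ with
$$\|e_m\|_{C^m}\le2^{-m},\qquad0<|q_m|<\tfrac1m,\qquad|q_m|<\tfrac14|q_{m-1}|\ \ (m\ge2).$$
The support of $e_m$ lies in $\{|q_m|/2\le|z|\le3|q_m|/2\}$, and these shells are disjoint, because $\frac32|q_m|<\frac38|q_{m-1}|<\frac12|q_{m-1}|$. The series $e=\sum e_m$ converges in every $C^l$, and each $e_m$ vanishes near $0$. So $e$ is smooth, and all its derivatives vanish at $0$.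

**Step 3: the contradiction.** *The perturbed hypersurface has the same type at $0$, but unbounded contact nearby.* Put $\tilde r=r+e$. Near $0$, $\tilde M=\{\tilde r=0\}$ is a smooth real hypersurface through $0$; it need not be pseudoconvex. For each holomorphic curve germ $z$ at $0$, $e\circ z$ vanishes to infinite order, so $\nu(\tilde r\circ z)=\nu(r\circ z)$. Hence
$$\Delta^1(\tilde M,0)=\Delta^1(b\Omega,0)<\infty .\tag{9.1}$$
On the other hand let $c_m=c_{q_m}$ (for the lifting belonging to $m$). It is nonsingular, $c_m(0)=q_m$, and its first coordinate is the first coordinate of $q_m$ plus $t$. Near $q_m$ we have $e=e_m$ with cutoff equal to $1$. So near $t=0$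
$$\tilde r\circ c_m=r\circ c_m-\sum_{i+j\le m}s_{ij}(q_m)t^i\bar t^j=O(|t|^{m+1}).$$
Thus $q_m\in\tilde M$, $q_m\to0$, and $\tilde M$ has contact of order $\ge m+1$ with a nonsingular holomorphic curve at $q_m$. This contradicts Lemma 8.1 applied to $\tilde M$. Hence $1\in I_k$ for some $k$, and Theorem A is proved. $\blacksquare$

## 10. Forms of type $(0,q)$, flat perturbations, and four equivalent conditions

The proof gives more than Theorem A. Let $1\le q\le n-1$. On $(0,q)$ forms, $I_1^q$ is the real radical of the ideal generated by $r$ and the $(n-q)$-minors of $\lambda$. The ideal $I^q_{k+1}$ is the real radical of the ideal generated by $I^q_k$ and all $(n-q)\times(n-q)$ minors of matrices whose rows are Levi rows or $(L_af)_{a<n}$ with $f\in I_k^q$. For $q=1$ this is the algorithm of Section 2. The algorithm fails if $1\notin I_k^q$ for all $k$. In Theorems B and C, $\Omega$ is smooth and pseudoconvex near $p$, with no type hypothesis.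

> **Theorem B.** The algorithm on $(0,q)$ forms fails at $p$ if and only if there are a convex prime ideal $J\subsetneq\mathcal E$ with $r\in J$, and fields $v^1,\dots,v^q\in\operatorname{span}_{\mathcal E}(L_1,\dots,L_{n-1})$ with coefficient vectors linearly independent over $\operatorname{Frac}(\mathcal E/J)$, such that $v^i(J)\subset J$ and $\partial\bar\partial r(v^i,\overline{L_k})\in J$ for all $i,k$.

*Proof.* ($\Rightarrow$) Repeat Section 4 with $I=\bigcup_kI_k^q$. Step 1 uses only that $I$ is proper, convex and contains $r$. In Step 2, the same computation shows that all $(n-q)$-minors of the matrix with Levi rows and rows $([L_ag])_a$, $g\in J$, vanish in $K$. So its rank is at most $n-q-1$, and its kernel in $K^{n-1}$ has dimension at least $q$. Take $q$ independent kernel vectors and clear denominators.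

($\Leftarrow$) We show $I_k^q\subset J$ for all $k$. Over $K=\operatorname{Frac}(\mathcal E/J)$ the Levi rows are killed by the $q$ independent vectors $v^i$, so they span a space of dimension at most $n-1-q$, and the $(n-q)$-minors of $\lambda$ lie in $J$. As $r\in J$ and $J$ is convex, $I_1^q\subset J$. If $I_k^q\subset J$, then for $f\in I_k^q$ we have $v^if\in J$, so the rows $(L_af)_a$ are also killed by the $v^i$ over $K$. The new minors lie in $J$, and $I_{k+1}^q\subset J$ by convexity. $\square$

The induction carried out in Section 3 for example (3.1) is the direction ($\Leftarrow$) with $q=1$, $n=2$.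

> **Theorem C.** If the algorithm on $(0,q)$ forms fails at $p$, there are a smooth real $\tilde r$ with $\tilde r-r$ flat at $p$, points $q_m\to p$, and germs at $q_m$ of nonsingular $q$-dimensional complex submanifolds $S_m$ with $\tilde r|_{S_m}=O(|z-q_m|^{m+1})$.

*Proof.* Take $J$ and $v^1,\dots,v^q$ from Theorem B. Then $J\ne\mathfrak m$: otherwise some coefficient $v^1_k=v^1(z_k)$ would be a unit, contradicting $v^1(\mathfrak m)\subset\mathfrak m$. As $J$ is convex, $\bar J=J$, so $\bar v^i(J)\subset J$. Statements (4.4) and (4.5) hold for each $v^i$, with the same proof.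

Let $\mathcal L$ be the complex Lie algebra generated by all $v^i,\bar v^i$. Section 5 applies verbatim, and now $d\ge q$, because the vectors $(v^iz_1,\dots,v^iz_n)\in E$ are independent over $K$. Section 6 used only that $J$ is a convex prime different from $\mathfrak m$. In Section 7, put $a^i=(v^i)'$; by (7.1), $a^i\in U$. Step 1 does not involve $a$. The case $k=1$ and Steps 2, 3 hold for each $a^i$ separately, so $D_u\bar D_{a^i}R_{k+1}=0$ for $u\in U$, and $\bar v^i(U)\subset U$ for each $i$ as in Step 4. In Step 5, $\mathcal L_U$ contains all $v^i$ and $\bar v^i$. Since $\bar v^iz_j=0=v^i\bar z_j$, it is stable under all $\operatorname{ad}v^i$, $\operatorname{ad}\bar v^i$, and the bracket argument works for these generators. So $R=0$.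

In Section 9 (Steps 1 and 2) replace $c_x$ by the map $t\mapsto Z_x(t_1,\dots,t_q,0,\dots,0)$, whose first $q$ coordinates are $x_j+t_j$, since $q\le d$. Let $s_{\alpha\beta}(x)$, $|\alpha|+|\beta|\le m$, be the Taylor coefficients at $t=0$ of $r$ composed with this map. Again $s_{\beta\alpha}=\overline{s_{\alpha\beta}}$, and $\pi(s_{\alpha\beta})=0$. With $z'=(z_1,\dots,z_q)$ and $x'=(x_1,\dots,x_q)$ put
$$e(z)=-\chi\Big(\frac{z-x}\rho\Big)\sum_{|\alpha|+|\beta|\le m}s_{\alpha\beta}(x)(z'-x')^\alpha\,\overline{(z'-x')}^{\,\beta}.$$
The estimates and the choice of $q_m$, $e_m$ are as before, and $\tilde r=r+\sum e_m$ is real with $\tilde r-r$ flat at $p$. Let $S_m$ be the germ at $q_m$ of the image of the map for $x=q_m$. It is nonsingular of dimension $q$, and on it $\tilde r=O(|t|^{m+1})$ with $|t|\le|z-q_m|$. $\square$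

> **Theorem D.** For $n\ge2$ and $p\in b\Omega$, $\Omega$ smoothly bounded and pseudoconvex, the following are equivalent:
>
> 1. $p$ is of finite type;
> 2. $p$ is of finite ideal-type;
> 3. a subelliptic estimate on $(0,1)$ forms holds at $p$;
> 4. for every smooth real $\tilde r$ with $\tilde r-r$ flat at $p$, the orders of contact of $\{\tilde r=0\}$ with nonsingular holomorphic curves are bounded near $p$.

*Proof.* (1)⇒(4): as in (9.1), $\{\tilde r=0\}$ has the same type at $p$ as $b\Omega$, and Lemma 8.1 applies to it. (4)⇒(2): if the algorithm failed, Theorem C with $q=1$ would give a flat perturbation $\tilde r$ and nonsingular curves $S_m$ at points $q_m\to p$ having contact of order $\ge m+1$ with $\{\tilde r=0\}$, for every $m$, contrary to (4). (2)⇒(3) is the quoted theorem of Kohn, and (3)⇒(1) is part of the quoted theorem of Catlin. $\square$
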